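
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Self-similar nilpotent groups whose tiles admit no lattice tiling}

\begin{abstract}
A contracting self-similar action of a group $G$ has a limit $G$-space, which
is covered by the $G$-translates of a compact tile. The lattice tiling
conjecture for nilpotent groups asserts that, for a contracting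
self-replicating action of a finitely generated torsion-free nilpotent group,
the translates of the tile by a suitable subgroup of $G$ form a tiling. We
disprove it. An explicit counterexample is an action of the discrete
Heisenberg group on words over $16$ letters. Moreover, every non-abelian
finitely generated torsion-free nilpotent group that has a contracting
self-replicating action has one, with the same virtual endomorphism, for which
no subgroup gives a tiling.
\end{abstract}


\section{Introduction}

\subsection{The question}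

Let $X$ be a finite alphabet with $|X|\ge 2$, and let $X^*$ be the set of
finite words over $X$. A faithful action of a group $G$ on $X^*$ is
\emph{self-similar} if for every $g\in G$ and $x\in X$ there are $y\in X$ and
$h\in G$ with
\[
 g(xw)=y\,h(w)\qquad\text{for all } w\in X^*.
\]
By faithfulness $h$ is unique. It is called the \emph{restriction} $g|_x$, and
restrictions to words are defined by $g|_{xv}=(g|_x)|_v$. They satisfy
$(gh)|_v=g|_{h(v)}\,h|_v$. The action is \emph{contracting} if there is a
finite set $\mathcal N\subset G$ such that for every $g\in G$ there is $n$ with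
$g|_v\in\mathcal N$ for all words $v$ of length at least $n$. It is
\emph{self-replicating} if for all $x,y\in X$ and $h\in G$ there is $g\in G$
with $g(x)=y$ and $g|_x=h$.

The model to keep in mind is positional arithmetic. Let $G=\mathbb Z$ and
$n\ge2$, let $D\subset\mathbb Z$ be a set of representatives of the residues
modulo $n$ with $0\in D$, and let $g\in\mathbb Z$ act on words over $D$, least
significant digit first, by
\[
 g(xw)=y\,h(w),\qquad g+x=y+nh,\quad y\in D .
\]
The restriction $h=g|_x$ is the carry. Contraction says that after enough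
digits every carry lies in a fixed finite set.

For a contracting action $(G,X)$ the \emph{limit $G$-space} $\mathcal X_G$ is
defined as follows. Let $X^{-\omega}$ be the space of
left-infinite sequences $\dots x_2x_1$, and give $X^{-\omega}\times G$ the
product topology, with $G$ discrete. Two elements $\dots x_2x_1\cdot g$ and
$\dots y_2y_1\cdot h$ are \emph{asymptotically equivalent} if there are
$g_m\in G$, $m\ge1$, taking only finitely many values, such that
\[
 g_m(x_m\dots x_1)=y_m\dots y_1\quad\text{and}\quad
 g_m|_{x_m\dots x_1}\,g=h\qquad\text{for all }m .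
\]
Then $\mathcal X_G$ is the quotient of $X^{-\omega}\times G$ by this
equivalence relation, and $G$ acts on it from the right by
$(\xi\cdot g)\cdot h=\xi\cdot gh$. The \emph{tile} $\mathcal T_G$ is the image
of $X^{-\omega}\times\{e\}$, and $\mathcal T_G\cdot h$ is its image under
$h\in G$. A \emph{tiling} of a space is a collection of
compact sets with pairwise disjoint interiors whose union is the whole space.
We write $H<G$ if $H$ is a subgroup of $G$; the case $H=G$ is allowed.

For $G=\mathbb Z$ as above, the limit space is $\mathbb R$: a left-infinite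
sequence is an expansion with digits after the point, $x_1$ being the first,
and $\dots x_2x_1\cdot g$ is the point $g+\sum_m x_mn^{-m}$ (this is a case of
Proposition~\ref{prop:model}). With the digits $0,1,\dots,n-1$ the tile is
$[0,1]$, and its translates by $\mathbb Z$ form a tiling. With the digits
$0,N,2N,\dots,(n-1)N$, where $\gcd(n,N)=1$, the tile is $[0,N]$. Its translates
by $\mathbb Z$ now overlap if $N>1$, but those by the subgroup $N\mathbb Z$
form a tiling. Thus one must allow a subgroup, depending on the digits. For
$G\cong\mathbb Z^d$ the tiles are integral self-affine tiles with standard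
digit sets, and lattice tilings exist by Lagarias--Wang \cite{LW} and
Conze--Herv\'e--Raugi \cite{CHR}. The following conjecture, posed in
\cite{Tilings}, asks for the same in the nilpotent case.

\begin{conjecture}[Lattice tiling conjecture for nilpotent groups \cite{Tilings}]
\label{conj}
Let $(G,X)$ be a contracting self-replicating self-similar action of a
finitely generated torsion-free nilpotent group $G$. There exists a subgroup
$H<G$ such that the collection of tiles $\{\mathcal T_G\cdot h\}_{h\in H}$
forms a tiling of the limit space $\mathcal X_G$.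
\end{conjecture}

\subsection{Results}

The conjecture is false, already for the discrete Heisenberg group.

\begin{theorem}\label{thm:heis}
Let $G=\mathbb Z^3$ with the product
\[
 (a,b,c)(a',b',c')=(a+a',\,b+b',\,c+c'+ab')
\]
(the discrete Heisenberg group). Let $n\ge2$, $N\ge1$, $\gcd(n,N)=1$,
$A(a,b,c)=(na,nb,n^2c)$, and
\[
 D=\{(i,j,Nk):\ 0\le i,j\le n-1,\ 0\le k\le n^2-1\}.
\]
For $g\in G$ and $x\in D$ let $g(x)=y$ be the element of $D$ with $gx\in yA(G)$,
and let $g|_x=A^{-1}(y^{-1}gx)$. This defines a faithful contracting
self-replicating self-similar action of $G$ on $D^*$. There is a subgroup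
$H<G$ such that $\{\mathcal T_G\cdot h\}_{h\in H}$ is a tiling of $\mathcal X_G$
if and only if $N=1$. In particular, $(n,N)=(2,3)$, with $16$ letters,
disproves Conjecture~\ref{conj}.

For every $N$ the translates of the tile by a certain union of $N$ left cosets
of a subgroup of index $N^2$ form a tiling of $\mathcal X_G$.
\end{theorem}

\begin{theorem}\label{thm:general}
Let $G$ be a non-abelian finitely generated torsion-free nilpotent group with a
contracting self-replicating action $(G,X)$. Fix $x_0\in X$ and let
$\varphi:\mathrm{Stab}(x_0)\to G$, $\varphi(g)=g|_{x_0}$. Then there is a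
contracting self-replicating action of $G$ on words over an alphabet $X'$ with
$|X'|=|X|$, having a letter with the same stabilizer and the same map
$\varphi$, for which no subgroup $H<G$ gives a tiling
$\{\mathcal T_G\cdot h\}_{h\in H}$ of $\mathcal X_G$.
\end{theorem}

\subsection{The idea}

If we forget the term $ab'$ in the product, then $G$ becomes $\mathbb Z^3$. The
digits of Theorem~\ref{thm:heis} then give the box $[0,1]^2\times[0,N]$ as
tile, and the subgroup $\mathbb Z^2\times N\mathbb Z$ gives a tiling. In the
Heisenberg group the limit space is $\mathbb R^3$, and the tile is almost the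
same box: it lies over $[0,1]^2$, and, up to a null set, its fibers in the
central direction are intervals of length $N$, shifted up by amounts between
$0$ and $1/(n+1)$. The set
\[
 S=\{(p,q,Nr):\ p,q,r\in\mathbb Z\}
\]
still gives a tiling. But for $N>1$ it is not a subgroup, since
$(1,0,0)(0,1,0)=(1,1,1)$.

No subgroup can take its place. Let $(n,N)=(2,3)$ and suppose that $H$ gives a
tiling. The tile has volume $3$, so $H$, which has to cover $\mathbb R^3$ with
translates of it, has index at most $3$ in $G$. The fibers have length $3$ and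
nearly constant position. So the central translations $(0,0,t)$ with
$t=\pm1,\pm2$ move the tile to sets that overlap it, and $H$ meets the center
$\{(0,0,t)\}$ in a subgroup of index at least $3$. This uses up the whole
index, so $H$ projects \emph{onto} $\mathbb Z^2$. Then $H$ contains elements
$u=(1,0,*)$ and $v=(0,1,*)$, and their commutator $(0,0,1)$ is one of the
forbidden central translations.

The general proof keeps these three steps: volume bounds the index, long
central fibers keep $H$ sparse in the center, and commutators of the large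
projection produce short central elements. In general the first two estimates
hold only up to constant factors. They then show that the projection of $H$
modulo the center has index bounded independently of $N$. So $H$ contains a
fixed nontrivial central element, whereas the sparseness in the center grows
with $N$. Section~\ref{sec:model} identifies
the limit space and the tile with subsets of a Lie group,
Section~\ref{sec:lemmas} isolates the volume count and the commutator step, and
Sections~\ref{sec:heis} and \ref{sec:general} prove the two theorems.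

\section{Digit actions and their limit spaces}\label{sec:model}

We first describe the actions given by a set of digits in a group, as in the
model case $G=\mathbb Z$. If the group is a lattice in a nilpotent Lie group
and the base is expanding, then infinite expansions converge, and their values
give the limit space.

\subsection{Digit actions}

Let $A:G\to G$ be an injective endomorphism of a group $G$ with $A(G)$ of
finite index at least $2$, and let $D\subset G$, $e\in D$, satisfy
$G=\bigsqcup_{d\in D}dA(G)$. For $g\in G$ and $x\in D$ there are unique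
$g(x)\in D$ and $g|_x\in G$ with
\begin{equation}\label{eq:digit}
 gx=g(x)\,A(g|_x).
\end{equation}
Put $g(xw)=g(x)\,g|_x(w)$ and $g|_{xv}=(g|_x)|_v$; on the empty word
$\varnothing$ put $g(\varnothing)=\varnothing$ and $g|_\varnothing=g$. We call
this the \emph{digit action} of $(G,A,D)$. For a word $v=x_m\dots x_1$ over $D$
let
\[
 D_v=x_m\,A(x_{m-1})\cdots A^{m-1}(x_1)\in G,\qquad D_\varnothing=e .
\]
In the model case $G=\mathbb Z$ this is the integer with digits
$x_m,\dots,x_1$, least significant first.

\begin{lemma}\label{lem:digit}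
\begin{enumerate}
\item[(a)] The digit action is an action of $G$ on $D^*$. For all $x,y\in D$ and
$h\in G$ there is $g\in G$ with $g(x)=y$ and $g|_x=h$. The letter $e$ has
stabilizer $A(G)$, and $g|_e=A^{-1}(g)$ for $g\in A(G)$.
\item[(b)] If $|v|=m$, then $gD_v=D_{g(v)}\,A^m(g|_v)$.
\item[(c)] The elements $D_w$ with $|w|=m$ lie in distinct left cosets of
$A^m(G)$. Hence, for $|v|=|w|=m$, we have $g(v)=w$ if and only if
$gD_v\in D_wA^m(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:digit},
\[
 ghx=g\,h(x)\,A(h|_x)=g(h(x))\,A\bigl(g|_{h(x)}\,h|_x\bigr),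
\]
so $(gh)(x)=g(h(x))$ and $(gh)|_x=g|_{h(x)}h|_x$. Also $e(x)=x$ and $e|_x=e$.
Induction on word length gives an action on $D^*$. For given $x,y,h$ the element
$g=yA(h)x^{-1}$ satisfies $gx=yA(h)$. Finally, for the letter $e$,
\eqref{eq:digit} shows that $g(e)=e$ if and only if $g\in A(G)$, and then
$g=A(g|_e)$.

(b) For $m=0$ there is nothing to prove. Let $v=xv'$ and $g(v)=yw'$, so
$D_v=xA(D_{v'})$ and $w'=g|_x(v')$. By \eqref{eq:digit} and induction,
\[
 gD_v=y\,A(g|_x)\,A(D_{v'})=y\,A\bigl(g|_xD_{v'}\bigr)
 =y\,A\bigl(D_{w'}A^{m-1}(g|_v)\bigr)=D_{g(v)}A^m(g|_v).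
\]

(c) Let $D_w\in D_{w'}A^m(G)$ with $m\ge1$. The first letters of $w$ and $w'$
lie in the same coset of $A(G)$, so they are equal. Cancel them, apply $A^{-1}$
and use induction. The equivalence now follows from (b).
\end{proof}

\subsection{Infinite products}

From here to the end of Section~\ref{sec:model}, $L\ne1$ is a simply connected
nilpotent Lie group (possibly abelian). Recall that $\exp$ is a diffeomorphism
from its Lie algebra onto $L$, so $L$ is torsion-free and not compact. Let
$G\subset L$ be a lattice, that is, a discrete cocompact subgroup. Let $\alpha$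
be an automorphism of $L$ with $\alpha(G)\subset G$ that is \emph{expanding}:
all eigenvalues of $d\alpha$ on the Lie algebra have modulus $>1$. Put
$\varphi=\alpha^{-1}$.

Fix an inner product on the Lie algebra, let $\mathrm{dist}$ be the distance of
the corresponding left-invariant Riemannian metric, and put
$\|w\|=\mathrm{dist}(e,w)$. Left invariance gives $\|w^{-1}\|=\|w\|$ and
$\|uv\|\le\|u\|+\|v\|$. The metric is complete, so closed balls are compact. In
left-invariant frames the derivative of $\varphi^m$ is $d\varphi^m$ at every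
point, so $\varphi^m$ multiplies lengths of paths by at most
$\|d\varphi^m\|$. Since $d\varphi$ has spectral radius $<1$, there are
$C\ge1$ and $\lambda<1$ with
\begin{equation}\label{eq:contract}
 \|\varphi^m(w)\|\le C\lambda^m\|w\|\qquad(m\ge0,\ w\in L).
\end{equation}

Two facts will be used. First, if $g\in G$ and $\varphi^m(g)\in G$ for
all $m$, then $g=e$: by \eqref{eq:contract} $\varphi^m(g)\to e$, so
$\varphi^m(g)=e$ for large $m$ because $G$ is discrete. Since $L$ is not
compact, $G\ne\{e\}$, and it follows that $\alpha(G)\ne G$. Second, $\alpha(G)$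
has finite index in $G$: it is cocompact
in $L$, so $L=B\alpha(G)$ with $B$ compact, and $G=(B\cap G)\,\alpha(G)$. So
digit actions of $(G,\alpha|_G,D)$ are defined.

New letters will be multiplied on the left, and $G$ will act on the right, so we
measure distances by
\[
 \delta(u,v)=\|uv^{-1}\|=\mathrm{dist}(u^{-1},v^{-1}),
\]
a complete right-invariant metric inducing the topology of $L$.

Let $D\subset L$ be any nonempty finite set. For
$\xi=\dots x_2x_1\in D^{-\omega}$ put
\[
 P_m(\xi)=\varphi^m(x_m)\cdots\varphi^2(x_2)\,\varphi(x_1);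
\]
this depends only on $x_m\dots x_1$, so we also write $P_m(x_m\dots x_1)$. By
\eqref{eq:contract},
\[
 \delta\bigl(P_{m+k}(\xi),P_m(\xi)\bigr)
 =\bigl\|\varphi^{m+k}(x_{m+k})\cdots\varphi^{m+1}(x_{m+1})\bigr\|
 \le\sum_{j>m}C\lambda^j\max_{x\in D}\|x\| .
\]
Hence $P_m$ converges uniformly to a continuous map $P:D^{-\omega}\to L$. Let
$T=P(D^{-\omega})$, a compact set. Splitting off the first $m$ letters
$x_1,\dots,x_m$ gives
\begin{equation}\label{eq:split}
 P(\xi)=R_m(\xi)\,P_m(\xi),\qquad
 R_m(\xi)=\varphi^m\bigl(P(\dots x_{m+2}x_{m+1})\bigr).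
\end{equation}

\subsection{The model}

\begin{proposition}\label{prop:model}
Let $L,G,\alpha$ be as above, and let $D\subset G$, $e\in D$, be finite with
$G=\bigsqcup_{d\in D}d\,\alpha(G)$.
\begin{enumerate}
\item[(a)] The digit action of $(G,\alpha|_G,D)$ is a faithful contracting
self-replicating self-similar action of $G$ on $D^*$.
\item[(b)] $TG=L$, and $T$ has nonempty interior.
\item[(c)] The map $(\xi,g)\mapsto P(\xi)g$ induces a right $G$-equivariant
homeomorphism $\mathcal X_G\to L$ that takes $\mathcal T_G\cdot h$ to $Th$ for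
every $h\in G$.
\end{enumerate}
\end{proposition}

\begin{proof}
Note that $P_m(v)=\varphi^m(D_v)$ for $|v|=m$. Applying $\varphi^m$ to
Lemma~\ref{lem:digit}(b) we get
\begin{equation}\label{eq:restr}
 g|_v=P_m(g(v))^{-1}\,\varphi^m(g)\,P_m(v)\qquad(|v|=m).
\end{equation}

(a) By Lemma~\ref{lem:digit}(a) only faithfulness and contraction are left. If
$g$ acts trivially, Lemma~\ref{lem:digit}(b) for $v=e\dots e$, where $D_v=e$,
gives $g\in\alpha^m(G)$ for all $m$, so $g=e$ by the first fact after
\eqref{eq:contract}. For contraction, note that $P_m(v)=P(\dots eev)\in T$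
because $e\in D$, and likewise $P_m(g(v))\in T$. If $m$ is large (depending on
$g$), then $\varphi^m(g)\in B=\{\|w\|\le1\}$. So \eqref{eq:restr} shows that
$\mathcal N=G\cap T^{-1}BT$, a finite set, has the required property.

(b) By \eqref{eq:split} with $m=1$, $P(\xi)=\varphi\bigl(P(\dots x_3x_2)\,x_1\bigr)$,
so $\alpha(T)=\bigcup_{d\in D}Td$ and
\[
 \alpha(TG)=\alpha(T)\alpha(G)=\bigcup_{d\in D}Td\,\alpha(G)=TG .
\]
The family $\{Tg\}_{g\in G}$ is locally finite: if $Tg$ meets a compact set
$K$, then $g$ lies in the finite set $T^{-1}K\cap G$. Hence $TG$ is closed. Let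
$L=BG$ with $B$ compact, and let $t\in T$. For $w=bg$ with $b\in B$, $g\in G$
we have $\delta(w,tg)=\|bt^{-1}\|\le R$ with $R$ independent of $w$. So every
point of $L$ is within $R$ of $TG$. Apply this to $\alpha^m(w)$ and then apply
$\varphi^m$: every $w\in L$ is within $C\lambda^mR$ of $\varphi^m(TG)=TG$. As
$m$ is arbitrary and $TG$ is closed, $TG=L$. So $L$ is a countable union of
compact sets $Tg$. By Baire's theorem one of them has nonempty interior, hence
so does $T$.

(c) Let $\xi=\dots x_2x_1$, $\eta=\dots y_2y_1$ and $g,h\in G$. We show that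
$\xi\cdot g$ and $\eta\cdot h$ are asymptotically equivalent if and only if
$P(\xi)g=P(\eta)h$.

Let them be equivalent via $(g_m)$. By \eqref{eq:restr},
\[
 hg^{-1}=g_m|_{x_m\dots x_1}=P_m(\eta)^{-1}\varphi^m(g_m)P_m(\xi).
\]
Since the $g_m$ take finitely many values, $\varphi^m(g_m)\to e$ by
\eqref{eq:contract}. In the limit $hg^{-1}=P(\eta)^{-1}P(\xi)$.

Conversely, let $hg^{-1}=P(\eta)^{-1}P(\xi)$. Put $v=x_m\dots x_1$,
$w=y_m\dots y_1$ and
\[
 g_m=D_w\,\alpha^m(hg^{-1})\,D_v^{-1}\in G .
\]
Then $g_mD_v=D_w\alpha^m(hg^{-1})$, so $g_m(v)=w$ and $g_m|_v=hg^{-1}$ by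
Lemma~\ref{lem:digit}(b),(c). Moreover, by \eqref{eq:split},
\[
 g_m=\alpha^m\bigl(P_m(\eta)P(\eta)^{-1}\,P(\xi)P_m(\xi)^{-1}\bigr)
 =\alpha^m\bigl(R_m(\eta)^{-1}R_m(\xi)\bigr)\in T^{-1}T\cap G ,
\]
a finite set not depending on $m$. So the $g_m$ take finitely many values.

Thus $\mathcal X_G\to L$ is a well-defined injection. It is equivariant, takes
$\mathcal T_G\cdot h$ to $Th$, and is surjective by (b). The map
$D^{-\omega}\times G\to L$ is continuous. It is also closed: a closed set has
the form $\bigcup_gC_g\times\{g\}$ with $C_g$ compact, and its image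
$\bigcup_gP(C_g)g$ is a locally finite union of compact sets. A closed
continuous surjection is a quotient map, so the induced bijection is a
homeomorphism.
\end{proof}

\begin{remark}\label{rem:distinct}
In the setting of Proposition~\ref{prop:model}, the sets $Th$, $h\in G$, are
pairwise distinct. Indeed, if $Th=Th'$, then $g=h'h^{-1}$ satisfies $Tg^k=T$
for all $k\in\mathbb Z$, so all $g^k$ lie in the finite set $T^{-1}T\cap G$. As
$G$ is torsion-free, $h=h'$. So it does not matter whether $\{Th\}_{h\in H}$ is
read as an indexed family or as a set of sets: in a tiling $\{Th\}_{h\in H}$,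
$Th$ and $Th'$ have disjoint interiors whenever $h\ne h'$.
\end{remark}

\section{Two lemmas on subgroups}\label{sec:lemmas}

The first lemma says that a covering of $L$ by translates of $T$ needs enough
translates. A \emph{Borel fundamental domain} for the right action of $G$ on $L$
is a Borel set $\Omega$ with $L=\bigsqcup_{g\in G}\Omega g$.

\begin{lemma}\label{lem:volume}
Let $G$ be a lattice in a simply connected nilpotent Lie group $L$, and let
$\mu$ be a right-invariant Haar measure on $L$. Assume that the right action of
$G$ has a Borel fundamental domain $\Omega$ with $\mu(\Omega)=1$. If $T\subset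
L$ is compact, $H<G$ and $TH=L$, then $[G:H]\le\mu(T)$.
\end{lemma}

\begin{proof}
Write $G=\bigsqcup_ig_iH$. Then $L=\bigsqcup_{g\in G}\Omega g
=\bigsqcup_{h\in H}\Omega_Hh$ for $\Omega_H=\bigsqcup_i\Omega g_i$, and
$\mu(\Omega_H)=[G:H]$. Since the sets $Th$ cover $\Omega_H$,
\[
 [G:H]=\mu(\Omega_H)\le\sum_{h\in H}\mu(\Omega_H\cap Th)
 =\sum_{h\in H}\mu(\Omega_Hh^{-1}\cap T)=\mu(T).\qedhere
\]
\end{proof}

The second lemma splits the index of $H$ into a central and a quotient part,
and shows that a large projection forces central elements into $H$. We write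
$[a,b]=a^{-1}b^{-1}ab$.

\begin{lemma}\label{lem:central}
Let $Z$ be a central subgroup of a group $G$, let $\pi:G\to G/Z$ be the
projection, and let $H<G$.
\begin{enumerate}
\item[(a)] $[G:H]=[G/Z:\pi(H)]\cdot[Z:H\cap Z]$.
\item[(b)] Suppose that $j=[G/Z:\pi(H)]$ is finite, and that $a,b\in G$ have
commutator $z=[a,b]\in Z$. Then $z^{(j!)^2}\in H\cap Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $HZ=\pi^{-1}(\pi(H))$, we have $[G:HZ]=[G/Z:\pi(H)]$. The map
$Z\to HZ/H$, $t\mapsto tH$, is onto, and $t,t'$ have the same image if and only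
if $t^{-1}t'\in H\cap Z$. So $[HZ:H]=[Z:H\cap Z]$.

(b) Two of the $j+1$ cosets $\pi(a)^i\pi(H)$, $0\le i\le j$, coincide, so
$\pi(a)^l\in\pi(H)$ for some $1\le l\le j$. Put $k=j!$. Then
$\pi(a)^k\in\pi(H)$, and in the same way $\pi(b)^k\in\pi(H)$. So $H$ contains
$a^k\zeta$ and $b^k\zeta'$ with some $\zeta,\zeta'\in Z$. Central factors do
not change commutators, so $[a^k,b^k]\in H$. From $ab=baz$ with $z$ central we
get $a^kb^k=b^ka^kz^{k^2}$, that is, $[a^k,b^k]=z^{k^2}$.
\end{proof}

\section{The Heisenberg group}\label{sec:heis}

In this section we prove Theorem~\ref{thm:heis}. Let $L=\mathbb R^3$ with the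
product of Theorem~\ref{thm:heis}. This is a simply connected nilpotent Lie
group. The map $\alpha(a,b,c)=(na,nb,n^2c)$ is an automorphism of $L$ extending
$A$, because $n^2ab'=(na)(nb')$; its eigenvalues are $n,n,n^2$. The subgroup $G$
is nilpotent and torsion-free because $L$ is, and it is generated by $(1,0,0)$,
$(0,1,0)$ and $(0,0,1)$.

\subsection{The lattice and the digits}

For $(a,b,c)\in L$ and $(p,q,r)\in G$ we have
\begin{equation}\label{eq:rightmult}
 (a,b,c)(p,q,r)=(a+p,\ b+q,\ c+r+aq).
\end{equation}
For a given point of $L$ there are unique integers $p,q$, and then a unique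
integer $r$, for which the product lies in $[0,1)^3$. So $G$ is a lattice, and
$[0,1)^3$ is a fundamental domain. By \eqref{eq:rightmult}, which also holds
for real $p,q,r$, right translations are affine maps of determinant $1$, so
Lebesgue measure $\mu$ is right-invariant. Thus Lemma~\ref{lem:volume} applies.

Next, $e\in D$ and $G=\bigsqcup_{d\in D}dA(G)$. Indeed,
\[
 (i,j,Nk)(np,nq,n^2r)=(i+np,\ j+nq,\ Nk+n^2r+inq).
\]
Given $(a,b,c)\in\mathbb Z^3$, the first two coordinates determine
$i,p,j,q$. Then $k$ and $r$ are uniquely determined by $Nk+n^2r=c-inq$, because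
$N$ is invertible modulo $n^2$. The hypothesis $\gcd(n,N)=1$ is needed exactly
here: if a prime divides both, then $Nk+n^2r=1$ has no solution, and
$(0,0,1)$ lies in no coset $dA(G)$, $d\in D$.

By Proposition~\ref{prop:model} the action is faithful, contracting and
self-replicating, and we may replace $\mathcal X_G$ by $L$ and
$\mathcal T_G\cdot h$ by $Th$.

\subsection{The tile}

Let $x_m=(i_m,j_m,Nk_m)$, so
$\varphi^m(x_m)=(n^{-m}i_m,\,n^{-m}j_m,\,Nn^{-2m}k_m)$. In the product
$\cdots\varphi^2(x_2)\varphi(x_1)$ the factor with larger index stands on the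
left, so each pair $m>l$ contributes $n^{-m}i_m\cdot n^{-l}j_l$ to the third
coordinate:
\[
 P(\xi)=\Bigl(\sum_mn^{-m}i_m,\ \sum_mn^{-m}j_m,\
 N\sum_mn^{-2m}k_m+F\Bigr),\qquad
 F=\sum_{m>l}n^{-m-l}i_mj_l .
\]
As $\sum_{m>l}(n-1)n^{-m}=n^{-l}$,
\[
 0\le F\le\sum_ln^{-l}j_l\sum_{m>l}(n-1)n^{-m}=\sum_ln^{-2l}j_l
 \le\frac{n-1}{n^2-1}=\frac1{n+1}.
\]
The digits $k_m\in\{0,\dots,n^2-1\}$ are independent of the $i_m,j_m$, and
$\sum_mn^{-2m}k_m$ takes all values in $[0,1]$. Therefore
\begin{equation}\label{eq:tile}
 T=\Bigl\{(a,b,F+Ns):\ a=\sum_mn^{-m}i_m,\ b=\sum_mn^{-m}j_m,\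
 F=F\bigl((i_m),(j_m)\bigr),\ s\in[0,1]\Bigr\}.
\end{equation}
For example, for $n=2$ and $(a,b)=(\frac13,\frac23)$ we have $i_m=1$ for even
$m$ and $j_l=1$ for odd $l$ (all other digits being $0$). So
$F=\sum_{l\text{ odd}}2^{-l}\cdot\frac23\,2^{-l}=\frac8{45}$, and the fiber is
$[\frac8{45},\frac8{45}+N]$.

From \eqref{eq:tile} and $0\le F\le\frac1{n+1}$ we get two facts. Call a real
number \emph{$n$-adic} if it has the form $s/n^l$ with integers $s$ and
$l\ge0$.
\begin{enumerate}
\item[(i)] $T\supset[0,1]^2\times[\frac1{n+1},N]$.
\item[(ii)] $\mu(T)=N$. For if $(a,b)\in[0,1]^2$ and neither $a$ nor $b$ is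
$n$-adic, then the base-$n$ expansions of $a$ and $b$
are unique, and the fiber of $T$ over $(a,b)$ is an interval of length $N$. The
remaining $(a,b)$ form a null set, and Fubini's theorem applies.
\end{enumerate}

\subsection{No subgroup tiling for $N>1$}

Suppose that $\{Th\}_{h\in H}$ is a tiling of $L$. By Lemma~\ref{lem:volume} and
(ii), $[G:H]\le N$.

Let $Z=\{(0,0,t):t\in\mathbb Z\}$, a central subgroup, and let
$\pi(a,b,c)=(a,b)$, so $G/Z=\mathbb Z^2$. Put $I=(\frac1{n+1},N)$. By (i), for
every integer $t$ the interiors of $T$ and $T\cdot(0,0,t)$ contain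
$(0,1)^2\times I$ and $(0,1)^2\times(I+t)$. If $1\le|t|\le N-1$, these sets
meet, because $I$ has length $N-\frac1{n+1}>N-1\ge|t|$. So $(0,0,t)\notin H$
for such $t$ (see Remark~\ref{rem:distinct}), and $[Z:H\cap Z]\ge N$. By
Lemma~\ref{lem:central}(a),
\[
 N\ge[G:H]=[\mathbb Z^2:\pi(H)]\,[Z:H\cap Z]\ge[\mathbb Z^2:\pi(H)]\,N .
\]
Hence $\pi(H)=\mathbb Z^2$ and $[Z:H\cap Z]=N$. Let $a=(1,0,0)$ and
$b=(0,1,0)$. Then $ab=(1,1,1)=ba\cdot(0,0,1)$, so $[a,b]=(0,0,1)$. By
Lemma~\ref{lem:central}(b) with $j=1$, $(0,0,1)\in H\cap Z$. Therefore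
$N=[Z:H\cap Z]=1$. This is the ``only if'' part of Theorem~\ref{thm:heis}.

\subsection{A tiling by translates, for every $N$}

Let $S=\{(p,q,Nr):p,q,r\in\mathbb Z\}$. By \eqref{eq:rightmult} and
\eqref{eq:tile}, $T\cdot(p,q,Nr)$ is the set of points
\[
 (a+p,\ b+q,\ F+Ns+Nr+aq)
\]
with $a,b,F,s$ as in \eqref{eq:tile}.

\emph{The translates cover.} Given $(a',b',c')\in L$, choose $p,q$ with
$a=a'-p$ and $b=b'-q$ in $[0,1]$, and choose expansions of $a,b$; this fixes
$F$. Then choose $r\in\mathbb Z$ and $s\in[0,1]$ with $N(s+r)=c'-F-aq$. So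
$TS=L$.

\emph{The interiors are disjoint.} Let $a',b'$ be real numbers that are not
$n$-adic. There is only one choice of $p,q$ with $a=a'-p$ and $b=b'-q$ in
$[0,1]$, the expansions of $a,b$ are unique, and so $F$ is determined. Hence
only the translates $T\cdot(p,q,Nr)$ with these $p,q$ have points over
$(a',b')$, and their fibers there are the intervals
\[
 F+aq+[Nr,\,N(r+1)],\qquad r\in\mathbb Z .
\]
So two translates by distinct elements of $S$ have at most one common point over
$(a',b')$. By Fubini's theorem their intersection, a compact set, is a null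
set. The intersection of their interiors is open and null, hence empty.

Finally, $K=\{(p,Nq,Nr):p,q,r\in\mathbb Z\}$ is a subgroup: it is closed under
products, and $(p,Nq,Nr)^{-1}=(-p,-Nq,-Nr+pNq)$. Since
\[
 (0,q_0,r_0)(p,Nq,Nr)=(p,\ q_0+Nq,\ r_0+Nr),
\]
the elements $(0,q_0,r_0)$ with $0\le q_0,r_0<N$ represent its left cosets. So
$K$ has index $N^2$, and $S=\bigsqcup_{q_0=0}^{N-1}(0,q_0,0)K$ is a union of
$N$ left cosets. For $N=1$ we have $S=G$, a subgroup, which gives the ``if''
part and completes the proof of Theorem~\ref{thm:heis}. \qed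

\section{All non-abelian nilpotent groups}\label{sec:general}

To treat a general $G$ we first show that every action as in
Conjecture~\ref{conj} is a digit action with an expanding automorphism. Then
only the digits have to be changed. As in the Heisenberg group we stretch them
in the central direction.

\subsection{Every action is a digit action}

We recall Malcev's theorems. A finitely generated torsion-free nilpotent group
$G$ is a lattice in a simply connected nilpotent Lie group $L$, its
\emph{Malcev completion}. An isomorphism between two lattices of $L$ extends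
uniquely to an automorphism of $L$. Subgroups of finite index in a lattice are
lattices. We also use the Hirsch length: it is the number of infinite factors
in a subnormal series with cyclic factors, it is additive in extensions, it does
not change on passing to a subgroup of finite index, and it is $0$ only for
finite groups.

\begin{proposition}\label{prop:expanding}
Let $(G,X)$ be a contracting self-replicating action of a finitely generated
torsion-free nilpotent group. Fix $x_0\in X$, let $G_0=\mathrm{Stab}(x_0)$ and
$\varphi:G_0\to G$, $\varphi(g)=g|_{x_0}$.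
\begin{enumerate}
\item[(a)] $[G:G_0]=|X|$, and $\varphi$ is an isomorphism.
\item[(b)] Put $A=\varphi^{-1}:G\to G_0\subset G$. There are $d_x\in G$, $x\in X$,
with $d_{x_0}=e$, such that $G=\bigsqcup_xd_xA(G)$ and $x\mapsto d_x$ identifies
the action with the digit action of $(G,A,\{d_x\})$.
\item[(c)] $A$ extends to an expanding automorphism $\alpha$ of the Malcev
completion $L$ of $G$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By self-replication $G$ is transitive on $X$, so $[G:G_0]=|X|$, and
$\varphi$ is onto. It is a homomorphism because $(gh)|_{x_0}=g|_{x_0}h|_{x_0}$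
on $G_0$. Since $G_0$ and $G$ have the same Hirsch length, $\ker\varphi$ has
Hirsch length $0$. It is therefore finite, and trivial because $G$ is
torsion-free.

(b) By self-replication choose $d_x$ with $d_x(x_0)=x$ and $d_x|_{x_0}=e$; for
$x=x_0$ take $d_{x_0}=e$. The $d_x$ represent the left cosets of
$G_0=A(G)$. If $g(x)=y$, then $d_y^{-1}gd_x\in G_0$, and since
$d_y^{-1}|_y=(d_y|_{x_0})^{-1}=e$,
\[
 \varphi(d_y^{-1}gd_x)=d_y^{-1}|_y\;g|_x\;d_x|_{x_0}=g|_x ,
\]
so $gd_x=d_yA(g|_x)$. This is \eqref{eq:digit}.

(c) As $A$ is an isomorphism of the lattice $G$ onto the lattice $G_0$, it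
extends to an automorphism $\alpha$ of $L$. Write $\varphi=\alpha^{-1}$ on
$L$, and let $\|\cdot\|$ come from a left-invariant Riemannian metric on $L$ as
in Section~\ref{sec:model}. We do not yet know that $\varphi$ contracts $L$. We
know that restrictions contract word length, and we compare the two by applying
$\varphi^m$ to Lemma~\ref{lem:digit}(b). For $v\in X^*$ with $|v|=m$ this
gives, with $P_m(v)=\varphi^m(D_v)\in L$,
\begin{equation}\label{eq:compare}
 \varphi^m(g)=P_m(g(v))\;g|_v\;P_m(v)^{-1}.
\end{equation}

\emph{Word length.} Let $\Sigma=\Sigma^{-1}$ be a finite generating set of $G$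
containing $e$ and the set $\mathcal N$ from the definition of contraction, and
let $\ell$ be the word length. There is $m_0$ such that
$g|_v\in\mathcal N\subset\Sigma$ for all $g\in\Sigma^2$ and $|v|=m_0$. Any $g$
is a product of at most $(\ell(g)+1)/2$ elements of $\Sigma^2$, and the
restriction of a product to $v$ is the product of restrictions of the factors to
words of the same length. So $\ell(g|_v)\le(\ell(g)+1)/2$ for $|v|=m_0$.
Equivalently $\ell(g|_v)-1\le\frac12(\ell(g)-1)$, and by iteration
\[
 \ell(g|_v)\le2^{-k}\ell(g)+1\qquad(|v|=km_0).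
\]

\emph{Comparison.} Since $G$ is cocompact in $L$, the Milnor--Schwarz lemma
gives $c\ge1$ with $\|g\|\le c\,\ell(g)$ and $\ell(g)\le c\|g\|+c$ for
$g\in G$. Fix $k$ with $c^22^{-k}\le\frac12$, and let $m=km_0$. For $u\in L$
write $u=gb$ with $g\in G$ and $b$ in a fixed compact set, and fix a word $v$
of length $m$. With constants $C_1,\dots,C_4$ independent of $u$,
\[
 \|\varphi^m(u)\|\le\|\varphi^m(g)\|+C_1\le\|g|_v\|+C_2
 \le\tfrac12\|g\|+C_3\le\tfrac12\|u\|+C_4 .
\]
Here the second inequality is \eqref{eq:compare}, as there are finitely many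
words of length $m$. The third is
\[
 \|g|_v\|\le c\,\ell(g|_v)\le c2^{-k}\ell(g)+c\le\tfrac12\|g\|+c^2+c.
\]
The fourth uses $\|g\|\le\|u\|+\|b\|$. Iterating,
$\|\varphi^{mj}(u)\|\le2^{-j}\|u\|+2C_4$. So for every $u\in L$ the points
$\varphi^{mj}(u)$ with $j$ large lie in the compact set
$\{\|w\|\le2C_4+1\}$, which does not depend on $u$.

\emph{Linearization.} Let $M=d\varphi^m$. Since $\exp$ is a diffeomorphism and
$\varphi^m(\exp Y)=\exp(MY)$, there is a compact set $K_0$ in the Lie algebra
such that for every $Y$ and every $t>0$ we have $M^j(tY)\in K_0$, that is,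
$M^jY\in t^{-1}K_0$, for all large $j$. As $t$ is arbitrary, $M^jY\to0$. So $M$
has spectral radius $<1$, hence so has $d\varphi$, and $\alpha$ is expanding.
\end{proof}

\subsection{New digits}

Let now $G$ be as in Theorem~\ref{thm:general}, and let $A,\alpha,L$ be as in
Proposition~\ref{prop:expanding}, with $\varphi=\alpha^{-1}$ on $L$. Let
$Z=Z(G)$. For $z\in Z$ conjugation by $z$ is trivial on $G$, hence on $L$ by
uniqueness of extensions, so $Z=G\cap Z(L)$. It is a standard fact that $Z$ is
a lattice in $Z(L)\cong\mathbb R^r$; here $r\ge1$. Let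
\[
 \pi:L\to\bar L=L/Z(L),\qquad Q=\pi(G)\cong G/Z .
\]
Then $\bar L$ is a simply connected nilpotent Lie group, $\bar L\ne1$ because
$L$ is not abelian, and $Q$ is a lattice in $\bar L$. The automorphism $\alpha$
preserves $Z(L)$ and induces expanding automorphisms of $Z(L)$ and of $\bar L$;
the latter is denoted $\bar\alpha$. They map $Z$ into $Z$ and $Q$ into $Q$, so
by Section~\ref{sec:model} the indices $[Z:A(Z)]$ and $[Q:\bar\alpha(Q)]$ are
finite. Moreover
\[
 A(Z)=\alpha(G)\cap Z(L)=A(G)\cap Z .
\]

Choose a finite set $E\subset G$, $e\in E$, that $\pi$ maps bijectively onto a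
set of representatives of the left cosets of $\bar\alpha(Q)$ in $Q$. Choose
$F\subset Z$, $e\in F$, representing $Z/A(Z)$. For $N\ge1$ coprime to
$[Z:A(Z)]$ put
\[
 D_N=\{uf^N:\ u\in E,\ f\in F\}.
\]
For the Heisenberg group with $A$ as in Theorem~\ref{thm:heis},
$E=\{(i,j,0):0\le i,j\le n-1\}$ and $F=\{(0,0,k):0\le k\le n^2-1\}$, this is the
set $D$ of that theorem. We claim that
$G=\bigsqcup_{d\in D_N}dA(G)$.

\emph{Existence.} Let $g\in G$. Then $\pi(g)\in\pi(u)\bar\alpha(Q)$ for some
$u\in E$, so $g=uA(g')z$ with $g'\in G$, $z\in Z$. The map $f\mapsto f^N$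
permutes the finite abelian group $Z/A(Z)$, because $N$ is coprime to its
order. So $z=f^NA(z')$ with $f\in F$, $z'\in Z$, and $g=uf^NA(g'z')$.

\emph{Uniqueness.} Let $uf^NA(g)=u'f'^NA(g')$. Projecting to $Q$ gives $u=u'$.
Then $f^Nf'^{-N}\in A(G)\cap Z=A(Z)$, so $f=f'$.

Thus $|D_N|=[G:A(G)]=|X|$, and $e\in D_N$. By Proposition~\ref{prop:model} the
digit action of $(G,A,D_N)$ is faithful, contracting and self-replicating. By
Lemma~\ref{lem:digit}(a) the letter $e$ has stabilizer $A(G)=G_0$ and
restriction map $A^{-1}=\varphi$. The limit space is $L$, and the tile is a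
compact set $T_N\subset L$. It remains to show that for some $N$ no subgroup
$H<G$ gives a tiling.

\subsection{The shape of the tile}

Write $Z(L)$ additively as $\mathbb R^r$ with Euclidean norm $|\cdot|$. The
elements $\varphi^m(f)$, $f\in F$, are central, so they can be collected at the
end of the infinite product:
\[
 T_N=\{k\cdot Ns:\ k\in K,\ s\in S\},
\]
\[
 K=\{P(\dots u_2u_1):u_i\in E\},\qquad
 S=\Bigl\{\sum_{m\ge1}\varphi^m(f_m):f_m\in F\Bigr\}.
\]
The compact sets $K\subset L$ and $S\subset\mathbb R^r$ do not depend on $N$.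
Furthermore, $S$ is the tile of Proposition~\ref{prop:model} for
$(Z(L),Z,\alpha|_{Z(L)},F)$, and $\pi(K)$ is the tile for
$(\bar L,Q,\bar\alpha,\pi(E))$. By part (b) of that proposition both have
nonempty interior. Let $B(s_0,\rho)\subset S$ be an open ball, and let $U$ be
the interior of $\pi(K)$.

\emph{Coordinates.} A linear section of the projection of Lie algebras gives, via
$\exp$, a continuous section $\sigma:\bar L\to L$ of $\pi$. We identify
$\bar L\times\mathbb R^r$ with $L$ by $(y,t)\mapsto\sigma(y)t$. Since $Z(L)$ is
central,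
\[
 (y,t)(y_0,t_0)=\bigl(yy_0,\ t+t_0+\kappa(y,y_0)\bigr),\qquad
 \kappa(y,y_0)=\sigma(yy_0)^{-1}\sigma(y)\sigma(y_0),
\]
and $\kappa$ is continuous with values in $\mathbb R^r$. Hence the product of
right Haar measures on $\bar L$ and $\mathbb R^r$ is a right Haar measure $\mu$
on $L$. Right multiplication by $z\in Z(L)$ is $(y,t)\mapsto(y,t+z)$.

\emph{Normalization.} Scale Lebesgue measure on $\mathbb R^r$ so that $Z$ has
covolume $1$. The lattice $G$ has a relatively compact Borel fundamental domain
$\Omega$ for its right action: take a compact $B$ with $BG=L$, cover it by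
finitely many relatively compact open sets $V_1,\dots,V_p$ with
$V_i^{-1}V_i\cap G=\{e\}$, and put
$\Omega=\bigcup_i\bigl(V_i\setminus\bigcup_{j<i}V_jG\bigr)$. Each orbit $wG$
meets $\Omega$ exactly once, namely in its unique point of $V_i$ for the
smallest $i$ with $wG\cap V_i\ne\emptyset$. Since the countably many translates
of $\Omega$ cover $L$, its measure is positive, and it is finite. So we can
scale the measure on $\bar L$ such that $\mu(\Omega)=1$. These choices do not
depend on $N$.

\emph{Fibers.} Write $k=\sigma(\pi(k))\,\tau(k)$ for $k\in K$, with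
$|\tau(k)|\le R_0$. Let $y\in\pi(K)$, say $y=\pi(k)$. The fiber of $T_N$ over
$y$ contains $\tau(k)+NB(s_0,\rho)=B(\tau(k)+Ns_0,\,N\rho)$. It therefore
contains $B(Ns_0,r_N)$ with
\[
 r_N=N\rho-R_0,
\]
provided $r_N>0$. This ball is the same for all $y$. On the other hand, every
fiber lies in the ball around $0$ of radius $R_0+N\max_{s\in S}|s|$. So there is
$C$, independent of $N$, with
\begin{equation}\label{eq:shape}
 U\times B(Ns_0,r_N)\subset T_N\quad\text{if }r_N>0,\qquad\mu(T_N)\le CN^r .
\end{equation}
These two statements replace (i) and (ii) of Section~\ref{sec:heis}.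

\subsection{The contradiction}

Suppose that $\{T_Nh\}_{h\in H}$ is a tiling of $L$, where $N\ge2R_0/\rho$, so
$r_N\ge N\rho/2>0$.

\emph{Volume.} By Lemma~\ref{lem:volume}, $[G:H]\le CN^r$.

\emph{$H$ is sparse in the center.} Let $\Lambda=H\cap Z$, which has finite index
in $Z$ and so is a lattice in $\mathbb R^r$. Let $0\ne z\in\Lambda$. By
\eqref{eq:shape} the interiors of $T_N$ and $T_Nz$ contain
$U\times B(Ns_0,r_N)$ and $U\times B(Ns_0+z,r_N)$. These interiors are disjoint
(see Remark~\ref{rem:distinct}), so
\begin{equation}\label{eq:sparse}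
 |z|\ge2r_N\ge N\rho\qquad\text{for all }0\ne z\in\Lambda .
\end{equation}
Hence the balls $B(\lambda,r_N)$, $\lambda\in\Lambda$, are pairwise disjoint. If
$\omega$ is the measure of the unit ball in $\mathbb R^r$, then
\[
 [Z:\Lambda]=\mathrm{covol}(\Lambda)\ge\omega r_N^r\ge\omega(N\rho/2)^r .
\]

\emph{$H$ has a large projection.} By Lemma~\ref{lem:central}(a),
$[G:H]=[Q:\pi(H)]\,[Z:\Lambda]$, so
\[
 [Q:\pi(H)]\le C_*:=\frac{C\,2^r}{\omega\rho^r},
\]
which is \emph{independent of $N$}: the two powers $N^r$ cancel.

\emph{Commutators.} Here we use that $G$ is not abelian. The nilpotent group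
$G/Z$ is nontrivial, so its center is nontrivial, and there is
$a\in G\setminus Z$ with $[a,b]\in Z$ for all $b\in G$. Choose $b\in G$ not
commuting with $a$, and let $z=[a,b]\in Z$, $z\ne e$. Put
$k=\lfloor C_*\rfloor!$. The elements $a,b,z$ and the number $k$ depend neither
on $N$ nor on $H$. With $j=[Q:\pi(H)]\le C_*$, Lemma~\ref{lem:central}(b) gives
$z^{(j!)^2}\in\Lambda$. As $j!$ divides $k$, also $z^{k^2}\in\Lambda$. In
additive notation this is the nonzero vector $k^2z$, so \eqref{eq:sparse} gives
\[
 k^2|z|\ge N\rho .
\]
This is false if $N>k^2|z|/\rho$. So for every $N$ coprime to $[Z:A(Z)]$ with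
$N\ge2R_0/\rho$ and $N>k^2|z|/\rho$, no subgroup $H<G$ gives a tiling. Such $N$
exist, and Theorem~\ref{thm:general} is proved. \qed

\begin{thebibliography}{9}

\bibitem{CHR}
Conze, Herv\'e, Raugi, Bol. Soc. Brasil. Mat. \textbf{28} (1997).

\bibitem{LW}
Lagarias, Wang, J. Fourier Anal. Appl. \textbf{3} (1997).

\bibitem{Tilings}
\emph{Tilings Of Limit Spaces Of Self-Similar Groups},
\url{https://ievgenbondarenko.files.wordpress.com/2016/10/tilingproblem.pdf}.

\end{thebibliography}

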